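# Hypergraphs glued at two points: infinitely many classes in a Maker–Breaker order

## 1. A guess of finiteness, and its check for zero and one shared vertices

Take a Maker–Breaker board and cut it into two parts that share only $k$ vertices. How many essentially different behaviors can one part show to the other? The first guess is: for each $k$, only finitely many. The two parts can influence each other only through $k$ vertices, and a vertex has only three states (free, Maker's, Breaker's). The guess is right for $k=0$ and $k=1$. It is false for every $k\ge2$. We make the question precise and check the small cases first.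

**The game.** A hypergraph $H=(V,E)$ is a finite set $V$ with a set $E$ of subsets of $V$. Maker picks a vertex, then Breaker picks a different one, and they alternate until all vertices are taken. Maker wins if he claims all vertices of some edge; otherwise Breaker wins. We call $H$ a *winner* if Maker, moving first, has a winning strategy, and *safe* otherwise, that is, if Breaker wins moving second. Edges may be empty; an empty edge means that Maker has already won.

**Positions.** For disjoint $M,N\subseteq V$ let $H^{+M-N}$ be the position after Maker has claimed $M$ and Breaker $N$: delete the edges that meet $N$, remove $M$ from the other edges, and delete $M\cup N$ from $V$. In such a position it is Maker's turn. We write $H^{+z}$, $H^{-z}$ for single vertices. For example, if $H$ has the edges $\{x,y\},\{x,z\}$, then $H^{+x}$ has the edges $\{y\},\{z\}$, and $H^{+x-y}$ has the one edge $\{z\}$; so $H$ is a winner. To prove that $H$ (without empty edge) is safe we name, for every first move $z$, an answer $y$ such that $H^{+z-y}$ is safe.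

**Pointed hypergraphs.** A *$k$-pointed hypergraph* is a hypergraph with $k$ distinct distinguished vertices $p_1,\dots,p_k$, its *points*; their set is $P$, and the other vertices are *interior*. The *$k$-point union* $A\sqcup B$ is the disjoint union with the $i$-th point of $A$ identified with the $i$-th point of $B$; its edge set is the union of the two edge sets. For example, with one point $p$, let $A$ have the single edge $\{p,v\}$ and $B$ the single edge $\{p,w\}$. Each is safe alone, but $A\sqcup B$ has the edges $\{p,v\},\{p,w\}$ and is a winner. When points are claimed, $P$ shrinks, and a claim of a point is made in both parts of the union.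

**The order.** Put $A\preceq B$ if for every $k$-pointed $X$: whenever $A\sqcup X$ is a winner, $B\sqcup X$ is a winner. Equivalently, whenever $B\sqcup X$ is safe, so is $A\sqcup X$. Call $A,B$ *equivalent* if $A\preceq B\preceq A$. Let $\mathcal H_k$ be the poset of equivalence classes. The conjecture under discussion (the problem is taken from http://people.mpi-inf.mpg.de/~mkutz/diss/kutz_posgames.pdf) is that *$\mathcal H_k$ is finite for every $k\ge0$.*

For $j\le k$, adding $k-j$ isolated dummy points embeds $\mathcal H_j$ in $\mathcal H_k$. Indeed, let $A'$ be $A$ with dummy points. For a $k$-pointed $X$, the union $A'\sqcup X$ is $A\sqcup X_0$, where $X_0$ is $X$ with the last $k-j$ points regarded as interior; and every $j$-pointed $X_0$ arises in this way up to isolated vertices, which do not matter by Fact 1 below. So $A\preceq B$ if and only if $A'\preceq B'$.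

### Four facts

**Fact 1 (isolated vertices).** Adding or deleting vertices that lie in no edge does not change who wins.

*Proof.* Let $V\subseteq W$, with the same edges, all inside $V$. Suppose one of the players, called "he", has a winning strategy $\sigma$ on $V$ (Maker moving first, or Breaker moving second). On $W$ he keeps an imaginary game on $V$ in which he follows $\sigma$, with this invariant: what he owns in the imaginary game he really owns, and every vertex of $V$ that the opponent really owns is the opponent's in the imaginary game. When the opponent really plays $r$, credit the opponent with $r$ in the imaginary game if $r\in V$ is free there, and otherwise with any vertex that is free there. (If $r\in V$ is not free there, it is already the opponent's, because what "he" owns there he really owns.) Let $y$ be the reply of $\sigma$. By the invariant, $y$ is not really the opponent's. If it is free, he takes it; if he already owns it, he takes any free vertex. If the imaginary board is full, he plays arbitrarily. If the real board is full first, all vertices still free in the imaginary game are really his, and we finish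 the imaginary game with arbitrary opponent moves. He wins the imaginary game and really owns everything he owns there: a whole edge if he is Maker, a vertex of every edge if he is Breaker. So the winner on $V$ also wins on $W$, for either player. $\square$

By Fact 1 we may add an isolated vertex whenever a reply needs to exist, and we describe positions up to isolated vertices.

**Fact 2 (monotonicity).** If $H$ is safe and every edge of $H'$ contains an edge of $H$, then $H'$ is safe. In particular: if $H$ is safe, then $H^{-z}$ is safe; if $H^{+M}$ is safe and $M'\subseteq M$, then $H^{+M'}$ is safe; if $A\sqcup X$ is safe, then $A$ and $X$ are safe.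

*Proof.* Put $W=V(H)\cup V(H')$. By Fact 1, Breaker has a winning strategy for the edges of $H$ on $W$. It claims a vertex in every edge of $H$, hence in every edge of $H'$. So $H'$ is safe on $W$, and by Fact 1 also on $V(H')$. For the special cases: the edges of $H^{-z}$ are edges of $H$; an edge $e\setminus M'$ of $H^{+M'}$ contains $e\setminus M$; the edges of $A$ and of $X$ are edges of $A\sqcup X$. $\square$

**Fact 3 (disjoint unions).** If $H_1,H_2$ are safe and have disjoint vertex sets, then $H_1\cup H_2$ is safe.

*Proof.* By Fact 1 we may assume that $|V(H_1)|$ and $|V(H_2)|$ are even. Breaker always answers in the component where Maker has just moved, by his strategy for it; by parity a vertex is left there. $\square$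

*Pairs.* A hypergraph with the single edge $\{x,y\}$ is safe. By Facts 3 and 2, if there are disjoint pairs such that every edge of $H$ contains one of them, then $H$ is safe. We then say that $H$ is *covered by pairs*.

**Fact 4 (gluing).** If $A^{+P}$ is safe and $X$ is safe, then $A\sqcup X$ is safe.

*Proof.* The vertex sets of $A^{+P}$ and $X$ are disjoint, so $A^{+P}\cup X$ is safe by Fact 3. Every edge $e$ of $A$ contains the edge $e\setminus P$ of $A^{+P}$, so every edge of $A\sqcup X$ contains an edge of $A^{+P}\cup X$. Use Fact 2. $\square$

### The cases $k=0$ and $k=1$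

For $k=0$ the union is disjoint. By Facts 2 and 3, $A\sqcup X$ is a winner if and only if $A$ or $X$ is. So there are exactly two classes: winners and safe hypergraphs (an edgeless $X$ separates them).

For $k=1$, with point $p$, every $A$ is of exactly one of three kinds.

* *Top:* $A$ is a winner. Then $A\sqcup X$ is always a winner.
* *Trivial:* $A^{+p}$ is safe. Then $A\sqcup X$ is a winner if and only if $X$ is, by Facts 4 and 2.
* *Middle:* $A$ is safe and $A^{+p}$ is a winner. Then $A\sqcup X$ is a winner if and only if $X^{+p}$ is. If $X^{+p}$ is a winner, Maker plays $p$; this leaves two disjoint winners $A^{+p}$ and $X^{+p}$, Breaker moves in one of them, and Maker wins in the other. If $X^{+p}$ is safe, then $A\sqcup X$ is safe by Fact 4 with the roles of $A$ and $X$ exchanged.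

So within each kind all hypergraphs are equivalent. Since $X^{+p}$ is a winner whenever $X$ is, trivial $\preceq$ middle $\preceq$ top. The kinds differ: $X$ with the single edge $\{p,w\}$ separates trivial from middle, and an edgeless $X$ separates middle from top. Examples are the edgeless hypergraph, the single edge $\{p,v\}$, and the empty edge. So $\mathcal H_1$ has exactly three classes, and the guess holds for $k\le1$.

## 2. Two shared vertices: equal outcome tables, different behavior

The case $k=1$ suggests a proof for all $k$. Define the *outcome table* of $A$: for all disjoint $M,N\subseteq P$, record whether $A^{+M-N}$ is a winner. There are at most $2^{3^k}$ tables. For $k=1$ the entries for $A$ and $A^{+p}$ determine the class. If the table always determined the class, every $\mathcal H_k$ would be finite.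

For $k=2$, with points $p,q$, this stops working. Let $A$ have the single edge $\{p,q,v\}$, and let $D$ have the edges
$$\{m,c_1,g_1\},\quad\{m,g_1,g_2\},\quad\{m,g_2,c_2\},\quad\{m,g_1,p,v_1\},\quad\{m,g_2,q,v_2\}.$$

*The tables agree: only $M=P$ is a winner.* For $A$: $A^{+P}$ has the edge $\{v\}$, while $A^{+p}$ and $A^{+q}$ have the single edges $\{q,v\}$ and $\{p,v\}$ and are safe; the other entries are safe by Fact 2. For $D^{+p}$: if Maker plays $m$, Breaker plays $g_1$, which leaves $\{g_2,c_2\},\{g_2,q,v_2\}$, covered by the pairs $\{g_2,c_2\},\{q,v_2\}$; any other first move is answered by $m$, which lies in every edge. So $D^{+p}$ is safe, $D^{+q}$ is safe by symmetry, and the other entries with $M\ne P$ follow from Fact 2. In $D^{+P}$ Maker plays $m$. If Breaker plays neither $g_1$ nor $g_2$, then $\{g_1,g_2\}$ and at least one $\{g_i,c_i\}$ are intact, and Maker plays $g_i$ with two threats. If Breaker plays $g_{3-i}$, Maker plays $g_i$, which threatens both $c_i$ and $v_i$, and wins.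

*The behavior differs.* Let $X$ have the edges $\{a_1,a_2\},\{a_1,p,r_1\},\{a_2,q,r_2\}$.

In $D\sqcup X$ Maker wins. He plays $m$; as before, Breaker must play some $g_{3-i}$. By symmetry let it be $g_2$. Maker plays $g_1$ and Breaker must play $c_1$, so $\{p,v_1\}$ is left of $D$. Maker plays $a_1$ and Breaker must play $a_2$, so $\{p,r_1\}$ is left of $X$. Now Maker plays $p$ with the two threats $v_1,r_1$.

The union $A\sqcup X$, with the edges $\{p,q,v\},\{a_1,a_2\},\{a_1,p,r_1\},\{a_2,q,r_2\}$, is safe. Up to the symmetry $p\leftrightarrow q$, $a_1\leftrightarrow a_2$, $r_1\leftrightarrow r_2$ there are four first moves: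

* $p$, answer $a_1$: left $\{q,v\},\{a_2,q,r_2\}$; pairs $\{q,v\},\{a_2,r_2\}$.
* $a_1$, answer $a_2$: left $\{p,r_1\},\{p,q,v\}$; pairs $\{p,r_1\},\{q,v\}$.
* $v$, answer $p$: left $\{a_1,a_2\},\{a_2,q,r_2\}$; pairs $\{a_1,a_2\},\{q,r_2\}$.
* $r_1$, answer $a_1$: left $\{p,q,v\},\{a_2,q,r_2\}$; pairs $\{p,v\},\{a_2,r_2\}$.

So $D\not\preceq A$. What the table misses is that, before anyone touches a point, Maker can make moves that Breaker must answer inside the same part, and these moves change the part. In $D$ Maker forces *Breaker* to choose between "$\{p,v_1\}$" and "$\{q,v_2\}$". In $X$ *Maker* chooses between "$\{p,r_1\}$" and "$\{q,r_2\}$". Breaker chooses and Maker matches.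

Choices by the two players are what meets and joins describe, and nested meets and joins in a non-distributive lattice can take infinitely many values. This is the route we take. The results are as follows.

**Theorem 1.** There are 2-pointed hypergraphs $A_n$ $(n\ge0)$ with $A_n\not\preceq A_m$ whenever $n<m$. Hence $\mathcal H_k$ is infinite for all $k\ge2$, and $\mathcal H_k$ is finite if and only if $k\le1$.

In particular the conjecture is false.

**Theorem 2.**
(a) For every $k$, any two elements of $\mathcal H_k$ have a greatest lower bound, given by the explicit gadget $\wedge$ of Section 3.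
(b) For $k\ge2$, $\mathcal H_k$ contains an infinite strictly descending chain and an infinite strictly ascending chain. In fact the free lattice generated by the poset $\mathbf2+\mathbf2$ (two disjoint 2-element chains) order-embeds in $\mathcal H_2$.
(c) For $k\ge3$, $\mathcal H_k$ contains an infinite antichain.

Whether $\mathcal H_2$ contains an infinite antichain is not settled here.

## 3. Forcing gadgets, lattice terms and their leaves

**Gadgets.** Let $A,A_1,A_2$ be $k$-pointed on the same points, with disjoint interiors. All other named vertices are new interior vertices.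

* $\vee(A_1,A_2)$ has the edges $\{a_1,a_2\}$; $e\cup\{a_1\}$ for $e\in A_1$; $e\cup\{a_2\}$ for $e\in A_2$.
* $\lambda(A)$ has the edges $\{g,c\}$; $e\cup\{g\}$ for $e\in A$.
* $\wedge(A_1,A_2)$ has the edges $\{m,c_1,g_1\},\{m,g_1,g_2\},\{m,g_2,c_2\}$; $e\cup\{m,g_1\}$ for $e\in A_1$; $e\cup\{m,g_2\}$ for $e\in A_2$.

The $D$ and $X$ of Section 2 are a $\wedge$ and a $\vee$ of single edges. In any union with another pointed hypergraph, with Maker to move, the following hold.

* **(T1)** In $\vee(A_1,A_2)$: if Maker plays $a_i$, Breaker must play $a_{3-i}$, since otherwise Maker completes $\{a_1,a_2\}$. What is left of the gadget is $A_i$.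
* **(T2)** In $\lambda(A)$: if Maker plays $g$, Breaker must play $c$, and $A$ is left.
* **(T3)** In $\wedge(A_1,A_2)$: after Maker's $m$ the edges $\{c_1,g_1\},\{g_1,g_2\},\{g_2,c_2\}$ appear. If Breaker plays neither $g_1$ nor $g_2$, then $\{g_1,g_2\}$ and some $\{g_i,c_i\}$ are intact, Maker plays $g_i$ with two threats and wins. If Breaker plays $g_{3-i}$, exactly $\lambda(A_i)$ is left, with $g=g_i$, $c=c_i$.

The gadgets commute with claims of points: for a set $\varepsilon$ of such claims, $\vee(A_1,A_2)^\varepsilon=\vee(A_1^\varepsilon,A_2^\varepsilon)$, and likewise for $\lambda,\wedge$. So (T1)–(T3) also apply after points have been claimed.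

**Lattices.** A lattice is a poset in which any two elements have a greatest lower bound $x\wedge y$ and a least upper bound $x\vee y$. Examples are $\{0<1\}$ and the convex subsets of $\mathbb R^2$ under inclusion, where the meet is the intersection and the join is the convex hull of the union.

**Which leaves?** The simplest leaves on two points would be $x_1=\{\{p,v\}\}$ and $x_2=\{\{q,v\}\}$. But lattice expressions in two variables take at most the four values $x_1,\ x_2,\ x_1\vee x_2,\ x_1\wedge x_2$, because these are closed under both operations by absorption. A criterion by lattice values would then separate at most four hypergraphs. So we want two leaves of different strength at each point.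

Let $\Lambda$ be the poset $\{a_0<a_1\}\sqcup\{b_0<b_1\}$ (no relations between $a$'s and $b$'s), with the order-reversing involution $a_0^*=a_1$, $a_1^*=a_0$, $b_0^*=b_1$, $b_1^*=b_0$. Put
$$G(a_1)=\{\{p,v\}\},\qquad G(a_0)=\{\{p,q,v\},\{p,v,u\}\},$$
$$G(b_1)=\{\{q,v\}\},\qquad G(b_0)=\{\{p,q,v\},\{q,v,u\}\},$$
where $v,u$ are private to each copy. After Maker's $p$, the leaf $a_1$ threatens at once. The leaf $a_0$ then has $\{q,v\},\{v,u\}$ left, which Maker wins if he is to move, but Breaker can defuse it by $q$.

Let us test the leaves by hand. $G(a_1)\sqcup G(a_1)$ is a winner (two threats after $p$). $G(a_1)\sqcup G(a_0)$ is a winner, as we shall see in Lemma 1. $G(a_0)\sqcup G(a_0)$ is safe: $p$ is answered by $q$, which leaves two disjoint pairs $\{v,u\},\{v',u'\}$, and every other first move is answered by $p$. $G(a_i)\sqcup G(b_j)$ is covered by the pairs $\{p,v\},\{q,v'\}$, hence safe. So for leaves $s,t$ that both lie among the $a$'s, or with $s$ an $a$ and $t$ a $b$, $G(s)\sqcup G(t)$ is a winner exactly when $s^*\le t$; the remaining cases follow by the symmetry between $p,a$ and $q,b$.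

With $\pi(a_j)=p$ and $\pi(b_j)=q$, two properties of leaves will be used often:

* **(L1)** every edge of $G(\ell)$ contains both $\pi(\ell)$ and $v$;
* **(L2)** $G(\ell)^{+P}$ has the edge $\{v\}$.

**Terms.** Terms are built from leaves by binary $\vee,\wedge$ and unary $\lambda$. The hypergraph $G(t)$ is built with the corresponding gadgets, the children having fresh interiors: $G(t_1\vee t_2)=\vee(G(t_1),G(t_2))$, and so on. The operation $\lambda$ is there only because (T3) leaves a $\lambda$ behind. The dual $t^*$ swaps $\vee$ and $\wedge$, replaces each leaf $\ell$ by $\ell^*$, and $(\lambda t)^*=\lambda(t^*)$; so $t^{**}=t$. For example, $(a_1\wedge(b_0\vee a_0))^*=a_0\vee(b_1\wedge a_1)$.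

Given a lattice $L$ and an order-preserving map $\Lambda\to L$, written $\ell\mapsto|\ell|$, let $|t|\in L$ be the value of $t$, with $|\lambda t|=|t|$. For $\ell\in\Lambda$ let $v_\ell(t)\in\{0,1\}$ be the value of $t$ in $\{0<1\}$ under the map with $\ell'\mapsto1$ if and only if $\ell\le\ell'$. Then
$$v_\ell(t)=1\ \Longrightarrow\ |t|\ge|\ell|\ \text{ and }\ |t^*|\le|\ell^*|\quad\text{in every } L. \tag{1}$$
This is an induction on $t$. If $t=\ell'$ is a leaf with $\ell\le\ell'$, then $|\ell'|\ge|\ell|$ and $\ell'^*\le\ell^*$. If $t=t_1\vee t_2$, some $v_\ell(t_i)=1$, so $|t|\ge|t_i|\ge|\ell|$ and $|t^*|=|t_1^*|\wedge|t_2^*|\le|t_i^*|\le|\ell^*|$. If $t=t_1\wedge t_2$, both $v_\ell(t_i)=1$, so $|t|=|t_1|\wedge|t_2|\ge|\ell|$ and $|t^*|=|t_1^*|\vee|t_2^*|\le|\ell^*|$. The case $\lambda$ is clear.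

**The plan.** In $G(s)\sqcup G(t)$ Maker tries to prove the inequality $s^*\le t$. If $t$ is a join, Maker picks a joinand to aim at. If $t$ is a meet, Breaker picks which part must be proved. If $s$ is a join, then $s^*$ is a meet and Maker picks a part of it; if $s$ is a meet, then $s^*$ is a join and Breaker picks. At the leaves, Maker wins when $\ell^*\le\ell'$. Lemma 1 says that Maker can prove $t\le t$. Proposition 5 says that he cannot prove an inequality that fails in some lattice. The work is to deal with Maker when he leaves this script. The *principal moves*, those in the script, are: $a_1,a_2$ if $t=t_1\vee t_2$; $g$ if $t=\lambda t_1$; $m$ if $t=t_1\wedge t_2$; none if $t$ is a leaf.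

## 4. Maker wins $G(t)\sqcup G(t^*)$

**Lemma 1.** $G(t)\sqcup G(t^*)$ is a winner for every term $t$.

*Proof.* Induction on $t$. For a leaf $a_0$ or $a_1$ the union has the edges $\{p,v'\},\{p,q,v\},\{p,v,u\}$. Maker plays $p$, Breaker must play $v'$, Maker plays $v$ and then completes an edge with $q$ or $u$. The $b$ leaves are symmetric. If $t=\lambda t_1$, Maker plays $g$ in both components (forced answers by (T2)) and reaches $G(t_1)\sqcup G(t_1^*)$. Otherwise one component is $\wedge(A_1,A_2)$ and the other is $\vee(B_1,B_2)$, where $A_i\sqcup B_i$ is a winner by induction for $i=1,2$. Maker plays $m$. By (T3) Breaker must leave some $\lambda(A_i)$. Maker plays $g_i$, forcing $c_i$, then $a_i$ in the other component, forcing $a_{3-i}$. Now $A_i\sqcup B_i$ is left with Maker to move. $\square$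

## 5. Breaker's answers inside one component

Maker has two ways of leaving the script: non-principal interior moves and point moves. Lemma 2 says that one Breaker move inside a component makes it harmless, even if Maker owns all points.

**Lemma 2.** For every term $t$:
(i) there is an interior $w$ such that $G(t)^{+P-w}$ is safe;
(ii) if $t$ is not a leaf and $x$ is an interior non-principal vertex, there is an interior $w\ne x$ such that $G(t)^{+P\cup\{x\}-w}$ is safe;
(iii) if $t$ is a leaf and $x$ is an interior vertex, Breaker can answer $x$ so that no edge of $G(t)$ survives (the points being free);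
(iv) $G(t)^{+P}$ is a winner.

*Proof.* (iii) By (L1), answer $v$ if $x\ne v$, and $\pi(t)$ if $x=v$.

(i) and (ii), by induction on $t$. For a leaf, $w=v$ leaves no edge in (i). For $t=\lambda t_1$, every edge contains $g$; so $w=g$ leaves no edge, in (i) and also after any $x\ne g$. For $t=t_1\wedge t_2$, every edge contains $m$, and $w=m$ works in the same way. Let $t=t_1\vee t_2$. In (i) take $w=a_1$. In (ii) $x$ is interior to some $G(t_i)$, and we take $w=a_i$. In both cases there is a $j$ such that the surviving edges are the sets $e\cup\{a_j\}$ with $e\in G(t_j)^{+P}$, where $a_j$ is free and, in (ii), $x$ lies in none of them. This is safe: if Maker does not play $a_j$, Breaker does, and no edge survives; if Maker plays $a_j$, then $G(t_j)^{+P}$ is left, and Breaker plays the vertex given by (i) for $t_j$.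

(iv) For a leaf, there is the edge $\{v\}$ by (L2). Otherwise Maker forces his way down to a leaf by (T1)–(T3): at a $\vee$ he plays $a_1$, at a $\lambda$ he plays $g$, at a $\wedge$ he plays $m$, and at each step a smaller term is left with Maker to move. $\square$

The next lemma makes each component harmless on its own, so that Fact 4 can be used.

**Lemma 3.** $G(t)$ is safe for every term $t$.

*Proof.* Induction on the number of vertices of $G(t)$. A leaf is covered by the pair $\{\pi(t),v\}$. For a non-leaf let Maker play $x$. If $x$ is a point, Breaker plays the $w$ of Lemma 2(i): $G(t)^{+P-w}$ is safe, so $G(t)^{+x-w}$ is safe by Fact 2. If $x$ is interior and non-principal, Lemma 2(ii) and Fact 2 do the same. If $x$ is principal, answer $a_i$ by $a_{3-i}$, $g$ by $c$, and $m$ by $g_2$. This leaves $G(t_i)$, $G(t_1)$, and $\lambda(G(t_1))=G(\lambda t_1)$ respectively, which are smaller and hence safe by induction. $\square$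

The last lemma of this section computes exactly what an early claim of a point does to a component. Here the choice of leaves matters.

**Lemma 4.** $G(t)^{+p}$ is a winner if and only if $v_{a_0}(t)=1$. $G(t)^{+p-q}$ is a winner if and only if $v_{a_1}(t)=1$. Symmetrically, $G(t)^{+q}$ is a winner if and only if $v_{b_0}(t)=1$, and $G(t)^{+q-p}$ is a winner if and only if $v_{b_1}(t)=1$.

*Proof.* Let $\varepsilon$ be the set of claims and $\ell$ the leaf in the statement. By symmetry take $\varepsilon=+p$, $\ell=a_0$, or $\varepsilon=+p-q$, $\ell=a_1$.

**Step 1: Maker wins if $v_\ell(t)=1$.** By (T1)–(T3) he forces a leaf $\ell'$ with $v_\ell(\ell')=1$: at a $\vee$ he picks a child of value 1; at a $\wedge$ both children have value 1, so Breaker's choice does not matter; at a $\lambda$ he plays $g$. At the leaf he is to move and wins. For $\varepsilon=+p$ the leaf is $a_1$ or $a_0$: $G(a_1)^{+p}$ has the edge $\{v\}$, and $G(a_0)^{+p}=\{\{q,v\},\{v,u\}\}$ is won by $v$. For $\varepsilon=+p-q$ the leaf is $a_1$, and $G(a_1)^{+p-q}$ has the edge $\{v\}$.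

**Step 2: Breaker wins if $v_\ell(t)=0$.** Induction on the number of vertices. For leaves: $G(b_1)^{+p}=\{\{q,v\}\}$ and $G(b_0)^{+p}=\{\{q,v\},\{q,v,u\}\}$ are covered by the pair $\{q,v\}$; $G(a_0)^{+p-q}=\{\{v,u\}\}$ is a pair; $G(b_0)^{+p-q}$ and $G(b_1)^{+p-q}$ have no edges. For a non-leaf let Maker play $x$.

* If $x$ is a point (possible only for $\varepsilon=+p$, $x=q$), answer by Lemma 2(i).
* If $x$ is interior and non-principal, answer by Lemma 2(ii). Since $G(t)^{+P\cup\{x\}-w}$ is safe, so is $G(t)^{\varepsilon}$ after $x,w$, by Fact 2.
* If $x=a_i$, answer $a_{3-i}$; $v_\ell(t)=0$ means that both children have value $0$, so $G(t_i)^\varepsilon$ is safe by induction.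
* If $x=g$, answer $c$; $G(t_1)^\varepsilon$ with $v_\ell(t_1)=0$ is left.
* If $x=m$, some $v_\ell(t_i)=0$; answer $g_{3-i}$, which leaves $G(\lambda t_i)^\varepsilon$ with $v_\ell(\lambda t_i)=0$, safe by induction. $\square$

## 6. A failing lattice inequality makes the union safe

**Proposition 5.** Let $s,t$ be terms and $L$ a lattice with an order-preserving map $\Lambda\to L$. If $|s^*|\not\le|t|$, then $G(s)\sqcup G(t)$ is safe.

*Proof.* Induction on the number of vertices. Let $x$ be Maker's first move.

**Step A: $x$ is interior and non-principal.** The purpose is to leave one harmless component. Say $x$ is in $G(t)$; the case of $G(s)$ is identical. If $t$ is not a leaf, Breaker answers with the $w$ of Lemma 2(ii). Then $G(t)^{+P\cup\{x\}-w}$ is safe and $G(s)$ is safe (Lemma 3), so the position is safe by Fact 4. If $t$ is a leaf, Breaker answers by Lemma 2(iii). No edge of $G(t)$ survives, and the remaining edges are those of $G(s)$ or of $G(s)^{-\pi(t)}$. This is safe by Lemma 3 and Fact 2.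

**Step B: $x$ is principal.** The purpose is to keep the hypothesis true for a smaller pair.

* $t=t_1\vee t_2$, $x=a_i$: answer $a_{3-i}$. Since $|t_i|\le|t|$, we have $|s^*|\not\le|t_i|$.
* $t=t_1\wedge t_2$, $x=m$: if $|s^*|$ were below both $|t_1|$ and $|t_2|$, it would be below $|t|$. So some $|s^*|\not\le|t_i|$. Answer $g_{3-i}$, leaving $G(s)\sqcup G(\lambda t_i)$.
* $s=s_1\vee s_2$, $x=a_i$: answer $a_{3-i}$. Since $|s^*|=|s_1^*|\wedge|s_2^*|\le|s_i^*|$, we have $|s_i^*|\not\le|t|$.
* $s=s_1\wedge s_2$, $x=m$: here $|s^*|=|s_1^*|\vee|s_2^*|$, so some $|s_i^*|\not\le|t|$. Answer $g_{3-i}$, leaving $G(\lambda s_i)\sqcup G(t)$.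
* $x=g$ in a $\lambda$: answer $c$. The values are unchanged.

In each case the position left is safe by induction.

**Step C: $x$ is a point.** The purpose is to show that an early claim of a point gains nothing. By symmetry let $x=p$.

If $v_{a_0}(t)=0$, Breaker plays in $G(s)$ the $w$ of Lemma 2(i). Now $G(s)^{+P-w}$ is safe, and $G(t)^{+p}$ is safe by Lemma 4. So $G(s)^{+p-w}\sqcup G(t)^{+p}$, glued at the remaining point $q$, is safe by Fact 4. If $v_{a_0}(s)=0$, exchange the roles of $s$ and $t$.

Suppose $v_{a_0}(s)=v_{a_0}(t)=1$. By (1), $|t|\ge|a_0|$ and $|s^*|\le|a_0^*|=|a_1|$. If $v_{a_1}(t)=1$, then $|t|\ge|a_1|\ge|s^*|$ by (1), a contradiction. If $v_{a_1}(s)=1$, then $|s^*|\le|a_1^*|=|a_0|\le|t|$, a contradiction. So $v_{a_1}(s)=v_{a_1}(t)=0$. Breaker answers $q$. No points remain, and $G(s)^{+p-q}$, $G(t)^{+p-q}$ are disjoint and safe by Lemma 4. So the position is safe by Fact 3. $\square$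

**Corollary 6.** If $G(t)\preceq G(t')$, then $|t|\le|t'|$ in every lattice $L$, under every order-preserving map $\Lambda\to L$.

*Proof.* $G(t)\sqcup G(t^*)$ is a winner by Lemma 1, hence so is $G(t')\sqcup G(t^*)$. If $|t|\not\le|t'|$, then Proposition 5 with $s=t^*$, $s^*=t$ would make $G(t^*)\sqcup G(t')$ safe. $\square$

## 7. Shrinking triangles: proof of Theorem 1

It remains to find terms with infinitely many values in one lattice. Put
$$y_0=b_1,\qquad y_{n+1}=b_1\wedge\bigl(b_0\vee(a_1\wedge(a_0\vee y_n))\bigr),\qquad A_n=G(y_n).$$
Let $L$ be the lattice of convex subsets of $\mathbb R^2$, with coordinates $(\xi,\eta)$, and map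
$$a_0=\{(0,0)\}\subset a_1=[0,1]\times[0,1],\qquad b_0=\{(3,0)\}\subset b_1=[2,3]\times[0,1].$$
This is order-preserving. For $0<h\le1$ let $T_h=\mathrm{conv}\{(2,0),(2,h),(3,0)\}$.

**Step 1: one round maps $T_h$ to $T_{h/4}$, and maps $b_1$ to $T_{1/4}$.** Let $Y=T_h$, or let $Y=b_1$ and $h=1$. First, $a_0\vee Y$ is the convex hull of the origin and $Y$. Seen from the origin, the point of $Y$ of largest slope is $(2,h)$, of slope $h/2$ (for $Y=b_1$ the corner $(3,1)$ has the smaller slope $1/3$). Hence the part of $a_0\vee Y$ with $0\le\xi\le1$ is $\{0\le\eta\le h\xi/2\}$. As $h/2\le1$, $a_1\wedge(a_0\vee Y)$ is the triangle with vertices $(0,0),(1,0),(1,h/2)$. Its join with $b_0$ is the triangle $(0,0),(1,h/2),(3,0)$. For $1\le\xi\le3$ its upper side is $\eta=\tfrac h2\cdot\tfrac{3-\xi}{2}=h(3-\xi)/4$. Intersecting with $b_1$ gives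
$$\{2\le\xi\le3,\ 0\le\eta\le h(3-\xi)/4\}=T_{h/4}.$$

**Step 2: conclusion.** So $|y_0|=b_1$ and $|y_n|=T_{4^{-n}}$ for $n\ge1$, a strictly decreasing sequence. For $n<m$ we have $|y_n|\not\le|y_m|$, hence $A_n\not\preceq A_m$ by Corollary 6. The classes of the $A_n$ are pairwise distinct, so $\mathcal H_2$ is infinite. It embeds in $\mathcal H_k$ for $k\ge2$, so these are infinite too. Section 1 gave $|\mathcal H_0|=2$ and $|\mathcal H_1|=3$. $\blacksquare$

**Remark.** All $A_n$ with $n\ge1$ have the same outcome table, so the table of Section 2 is as far as possible from determining the class. Indeed $v_{a_0}(y_n)=v_{a_1}(y_n)=0$ because $b_1$ gets value $0$; $v_{b_0}(y_n)=1$ because $b_0,b_1$ get value $1$; and $v_{b_1}(y_n)=0$ because $b_0,a_0,a_1$ get value $0$. By Lemmas 2(iv), 3, 4 and Fact 2, the positions $+q$ and $+P$ are winners and all others are safe, for every $n\ge1$.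

## 8. Greatest lower bounds in $\mathcal H_k$: proof of Theorem 2(a)

**Lemma 7.** For all $k$-pointed $A,A_1,A_2$: (a) $\lambda(A)$ is equivalent to $A$; (b) $A_i\preceq\vee(A_1,A_2)$; (c) $\wedge(A_1,A_2)$ is a greatest lower bound of $A_1,A_2$ with respect to $\preceq$.

*Proof.* (a) If $A\sqcup X$ is a winner, then in $\lambda(A)\sqcup X$ Maker plays $g$, Breaker must play $c$, and $A\sqcup X$ is left. Conversely, if $A\sqcup X$ is safe, then so is its disjoint union with the single edge $\{g,c\}$, by Fact 3. Every edge of $\lambda(A)\sqcup X$ contains an edge of that union, so $\lambda(A)\sqcup X$ is safe by Fact 2.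

(b) If $A_i\sqcup X$ is a winner, Maker plays $a_i$ in $\vee(A_1,A_2)\sqcup X$ and (T1) leaves $A_i\sqcup X$.

(c) **Step 1: every common lower bound $C$ satisfies $C\preceq\wedge(A_1,A_2)$.** If $C\sqcup X$ is a winner, so are $A_1\sqcup X$ and $A_2\sqcup X$. Maker plays $m$, and by (T3) Breaker must leave some $\lambda(A_i)$. By (a), $\lambda(A_i)\sqcup X$ is a winner.

**Step 2: $\wedge(A_1,A_2)\preceq A_1$** (and symmetrically for $A_2$). We show by induction on $|V(X)|$, for all numbers of points and all $A_1,A_2,X$ simultaneously: if $A_1\sqcup X$ is safe, then $\wedge(A_1,A_2)\sqcup X$ is safe. By Fact 1 we may assume that $A_1$ has an isolated interior vertex. Let Maker play $z$.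

* $z=m$: answer $g_2$, leaving $\lambda(A_1)\sqcup X$, which is safe by (a).
* $z\ne m$ interior to the gadget: answer $m$. It lies in all gadget edges, so only edges of $X$ are left, and $X$ is safe by Fact 2.
* $z\in V(X)$, possibly a point: let $y$ be a winning answer of Breaker to $z$ in $A_1\sqcup X$. If $y$ is interior to $A_1$, then $X^{+z}$ is safe by Fact 2, because its edges are edges of the safe position after $z,y$. Breaker answers $m$, which leaves only the edges of $X^{+z}$. If $y\in V(X)$, Breaker answers $y$. As the gadget commutes with claims of points, the position is $\wedge(A_1',A_2')\sqcup X^{+z-y}$, where $A_i'$ is $A_i$ after the claims of those of $z,y$ that are points. Since $A_1'\sqcup X^{+z-y}$ is safe and $X^{+z-y}$ has fewer vertices, induction applies. $\square$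

This is Theorem 2(a): the class of $\wedge(A_1,A_2)$ is the greatest lower bound of the classes of $A_1$ and $A_2$.

## 9. The free lattice generated by $\mathbf2+\mathbf2$ inside $\mathcal H_2$: proof of Theorem 2(b)

Corollary 6 has a converse for terms. Lemma 7 already treats meets. For joins it gives only an upper bound; we must show that $\vee$ gives the *least* upper bound among hypergraphs of the form $G(t)$.

**Lemma 8.** $G(a_0)\preceq G(a_1)$ and $G(b_0)\preceq G(b_1)$.

*Proof.* By symmetry we treat $a$. Let $G(a_1)\sqcup X$ be safe. If $X^{+p}$ were a winner, Maker would play $p$ in $G(a_1)\sqcup X$, Breaker would have to play $v$, and $X^{+p}$ would be left with Maker to move. So $X^{+p}$ is safe. The vertices $p,v$ are not in $X^{+p}$, so the union of $X^{+p}$ with the edge $\{p,v\}$ is safe by Fact 3. Both edges of $G(a_0)$ contain $\{p,v\}$, and each edge $e$ of $X$ contains $e\setminus\{p\}\in X^{+p}$. So $G(a_0)\sqcup X$ is safe by Fact 2. $\square$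

**Proposition 9.** Let $t_1,t_2,t'$ be terms with $G(t_1)\preceq G(t')$ and $G(t_2)\preceq G(t')$. Then $G(t_1\vee t_2)\preceq G(t')$.

*Proof.* Put $t=t_1\vee t_2$. Corollary 6, applied to the lattice $\{0<1\}$, gives $v_\ell(t_i)\le v_\ell(t')$, hence $v_\ell(t)\le v_\ell(t')$ for every leaf $\ell$. We show by induction on $|V(X)|$: if $G(t')\sqcup X$ is safe, then $G(t)\sqcup X$ is safe. Note that $X$ is safe by Fact 2. Let Maker play $z$ in $G(t)\sqcup X$.

**Step 1: $z$ is interior to $G(t)$.** If $z=a_i$, answer $a_{3-i}$. This leaves $G(t_i)\sqcup X$, which is safe because $G(t_i)\preceq G(t')$. Otherwise answer by Lemma 2(ii); as $X$ is safe, Fact 4 applies.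

**Step 2: $z\in V(X)$, and Breaker's help comes from $G(t')\sqcup X$.** Let $y$ be a winning answer to $z$ in $G(t')\sqcup X$ (a vertex is left, since $G(t')$ has interior vertices).

If $y$ is interior to $G(t')$, then $X^{+z}$ is safe by Fact 2. Breaker plays in $G(t)$ the $w$ of Lemma 2(i), and the position is safe by Fact 4, since after all remaining points are also given to Maker the part from $G(t)$ is $G(t)^{+P-w}$.

If $z,y\in V(X)\setminus P$, answer $y$. Then $G(t')\sqcup X^{+z-y}$ is safe, and induction applies.

**Step 3: $z,y\in V(X)$ and at least one of them is a point.** Breaker answers $y$. Let $A,B$ be $G(t),G(t')$ after the point claims among $z,y$, and $X'=X^{+z-y}$. As $B\sqcup X'$ is safe, $B$ and $X'$ are safe. We must show that $A\sqcup X'$ is safe. At most one point remains, so we may use the classification of $\mathcal H_1$. Up to exchanging $p$ and $q$ there are three cases.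

* $z=p$, $y=q$. As $B=G(t')^{+p-q}$ is safe, $v_{a_1}(t')=0$ by Lemma 4, so $v_{a_1}(t)=0$ and $A=G(t)^{+p-q}$ is safe. No points remain; use Fact 3.
* $z=p$, $y\notin P$. As $B=G(t')^{+p}$ is safe, $v_{a_0}(t')=0$, so $v_{a_0}(t)=0$ and $A=G(t)^{+p}$ is safe. Moreover $B^{+q}=G(t')^{+P}$ is a winner by Lemma 2(iv). So $B$, with the one point $q$, is in the middle class of $\mathcal H_1$, while $A$, being safe, is trivial or middle. Hence $A\preceq B$, and $A\sqcup X'$ is safe.
* $z\notin P$, $y=p$. Now $A=G(t)^{-p}$ is safe by Lemma 3 and Fact 2. If $A^{+q}$ is safe, then $A\sqcup X'$ is safe by Fact 4. Otherwise $A^{+q}=G(t)^{+q-p}$ is a winner, so $v_{b_1}(t)=1$ by Lemma 4. Then $v_{b_1}(t')=1$, and $B^{+q}=G(t')^{+q-p}$ is a winner. So $A$ and $B$ are both in the middle class of $\mathcal H_1$, and $A\sqcup X'$ is safe because $B\sqcup X'$ is. $\square$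

**Proposition 10.** For terms $t,t'$: $G(t)\preceq G(t')$ if and only if $|t|\le|t'|$ in every lattice under every order-preserving map from $\Lambda$.

*Proof.* "Only if" is Corollary 6. For "if", let $S\subseteq\mathcal H_2$ be the set of classes $[G(t)]$, $t$ a term, with the order of $\mathcal H_2$. By Lemma 7(c), $[G(t_1\wedge t_2)]$ is the greatest lower bound of $[G(t_1)],[G(t_2)]$ in $\mathcal H_2$, hence in $S$. By Lemma 7(b) and Proposition 9, $[G(t_1\vee t_2)]$ is their least upper bound in $S$ (nothing is claimed about least upper bounds in $\mathcal H_2$). So $S$ is a lattice. By Lemma 8, $\ell\mapsto[G(\ell)]$ is an order-preserving map $\Lambda\to S$. Under this map $|t|=[G(t)]$ for every term, by induction on $t$, using Lemma 7(a) for $\lambda$. Now if $|t|\le|t'|$ in every lattice, then this holds in $S$, which says $G(t)\preceq G(t')$. $\square$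

*Proof of Theorem 2(b).* **The free lattice.** The free lattice generated by the poset $\Lambda=\mathbf2+\mathbf2$ consists of the $\lambda$-free terms, where $t\le t'$ means that $|t|\le|t'|$ in every lattice under every order-preserving map from $\Lambda$, and terms with $t\le t'\le t$ are identified. By Proposition 10, $t\mapsto[G(t)]$ is a well-defined order embedding of it in $\mathcal H_2$. (One can also obtain the "if" direction from Dean's theorem in R. A. Dean, *Completely free lattices generated by partially ordered sets*, Trans. Amer. Math. Soc. 83 (1956), which describes the order of the free lattice generated by a poset by syntactic rules. The argument above does not need it.)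

**The descending chain.** In every lattice $|y_1|\le|b_1|=|y_0|$. The value $|y_{n+1}|$ is obtained from $|y_n|$ by one fixed order-preserving operation, so $|y_{n+2}|\le|y_{n+1}|$ follows from $|y_{n+1}|\le|y_n|$. By Proposition 10, $A_{n+1}\preceq A_n$ for all $n$, and by Theorem 1, $A_n\not\preceq A_{n+1}$. So $A_0\succ A_1\succ A_2\succ\cdots$ strictly.

**The ascending chain.** Take the terms $y_n^*$, that is, $y_0^*=b_0$ and $y_{n+1}^*=b_0\vee(b_1\wedge(a_0\vee(a_1\wedge y_n^*)))$. In every lattice $|y_0^*|=|b_0|\le|y_1^*|$, and by monotonicity again $|y_n^*|\le|y_{n+1}^*|$ for all $n$. So $G(y_n^*)\preceq G(y_{n+1}^*)$. For strictness let $L$ be the lattice of convex sets with the map of Section 7, and consider the opposite lattice $L^{op}$ with the map $\ell\mapsto|\ell^*|_L$. This map is order-preserving into $L^{op}$, because $^*$ reverses the order of $\Lambda$. Meets and joins are interchanged in $L^{op}$, so there $y_n^*$ has the value $|y_n|_L$. If $G(y_{n+1}^*)\preceq G(y_n^*)$, then Corollary 6 in $L^{op}$ would give $|y_n|_L\subseteq|y_{n+1}|_L$, which is false. So $G(y_0^*)\prec G(y_1^*)\prec\cdots$ strictly.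

Both chains pass to $\mathcal H_k$, $k\ge2$, by the embedding $\mathcal H_2\to\mathcal H_k$. $\square$

## 10. Three points, self-dual leaves and an infinite antichain: proof of Theorem 2(c)

With three points the simplest leaves suffice. Let $k=3$, let $\Lambda=\{x_1,x_2,x_3\}$ be an antichain with $x_i^*=x_i$, and
$$G(x_i)=\{\{p_i,v\}\},\qquad \pi(x_i)=p_i .$$
Terms, duals, values and $v_\ell$ are defined as before. Now $v_{x_i}$ is the value under $x_i\mapsto1$, $x_j\mapsto0$ $(j\ne i)$, and every map $\Lambda\to L$ is order-preserving. We go through the earlier steps.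

**Step 1: what carries over unchanged.** The proof of (1) used only that $\Lambda$ is a poset with an order-reversing involution. Properties (L1), (L2) hold: the only edge contains $p_i$ and $v$, and after $+P$ it is $\{v\}$. The proofs of Lemmas 2 and 3 used only (L1), (L2) and the gadgets. So (1) and Lemmas 2, 3 hold.

**Step 2: Lemma 1.** For the leaf $x_i$, the union $G(x_i)\sqcup G(x_i)$ has the edges $\{p_i,v\},\{p_i,v'\}$; Maker plays $p_i$ and has two threats. The inductive steps are the same.

**Step 3: Lemma 4 becomes: $G(t)^{+p_i}$ is a winner if and only if $v_{x_i}(t)=1$.** If $v_{x_i}(t)=1$, Maker forces a leaf of value $1$ as before; it is $x_i$, and $G(x_i)^{+p_i}$ has the edge $\{v\}$. If $v_{x_i}(t)=0$, induct on the number of vertices. A leaf is $x_j$ with $j\ne i$, and $G(x_j)^{+p_i}=\{\{p_j,v\}\}$ is a pair. For a non-leaf, a further point $p_j$ is answered by the $w$ of Lemma 2(i), and $G(t)^{+\{p_i,p_j\}-w}$ is safe by Fact 2; interior non-principal moves are answered by Lemma 2(ii); to $a_i$ Breaker answers $a_{3-i}$, to $g$ he answers $c$, and to $m$ he answers the $g$ that leaves a $\lambda$ of a child of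 value $0$, exactly as in Lemma 4.

**Step 4: Proposition 5.** Steps A and B of its proof are unchanged. In Step C let Maker play $p_i$. If $v_{x_i}(t)=0$, Breaker plays in $G(s)$ the $w$ of Lemma 2(i); $G(s)^{+P-w}$ is safe and $G(t)^{+p_i}$ is safe by Step 3, so the position is safe by Fact 4. If $v_{x_i}(s)=0$, exchange $s$ and $t$. If both are $1$, then by (1) $|s^*|\le|x_i^*|=|x_i|\le|t|$, which contradicts the hypothesis. So this case does not occur.

**Step 5: Corollary 6** follows as before: if $G(t)\preceq G(t')$, then $|t|\le|t'|$ in every lattice under every map from $\{x_1,x_2,x_3\}$. In particular $t\le t'$ in the free lattice $FL(3)$.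

**Step 6: the antichain.** By Whitman (*Free lattices II*, Ann. of Math. 43 (1942)), $FL(3)$ contains the free lattice on countably many generators $z_1,z_2,\dots$ as a sublattice. These generators form an antichain: if $z_i\le z_j$ with $i\ne j$, this inequality would hold under every assignment in $\{0<1\}$, and it fails for $z_i\mapsto1$, $z_j\mapsto0$. Represent $z_1,z_2,\dots$ by terms $t_1,t_2,\dots$ in $x_1,x_2,x_3$. For $i\ne j$ we have $t_i\not\le t_j$ in $FL(3)$, hence $G(t_i)\not\preceq G(t_j)$ by Step 5. So the classes of $G(t_1),G(t_2),\dots$ form an infinite antichain in $\mathcal H_3$. The embedding $\mathcal H_3\to\mathcal H_k$ carries it to $\mathcal H_k$ for every $k\ge3$. $\blacksquare$
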